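\title{How small can the overlap of a $k$-qubit state with product vectors be?}

\begin{abstract}
For a unit vector $x\in(\mathbb C^2)^{\otimes k}$ let $\lambda(x)$ be its largest overlap with a unit product vector, and let $E_\infty(x)=-2\log_2\lambda(x)$. Averaging gives $E_\infty(x)\le k-1$. We show that no constant $C$ allows $E_\infty(x)\ge k-C$ for every $k$: the maximum of $E_\infty$ is $k-\log_2k+O(\log\log k)$. More generally, every unit vector $x\in(\mathbb C^d)^{\otimes k}$ with $d,k\ge2$ satisfies $d^k\lambda(x)^2\ge 7\cdot10^{-7}\,dk/\log^4(dk)$, and random vectors show that this is sharp up to powers of the logarithm. The proof shows that suitably weighted moments of the squared overlap, viewed as a function on product vectors, must grow like the moments of an exponential random variable.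
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $d\ge2$ and $k\ge1$. We equip $\mathbb C^d$ and $(\mathbb C^d)^{\otimes k}$ with the standard Hermitian inner product $\langle\cdot,\cdot\rangle$, linear in the second argument, and with the Euclidean norm $|\cdot|$. For $x\in(\mathbb C^d)^{\otimes k}$ let
\[
\lambda(x)=\max\bigl\{|\langle x,w_1\otimes\dots\otimes w_k\rangle| : w_1,\dots,w_k\in\mathbb C^d,\ |w_1|=\dots=|w_k|=1\bigr\}.
\]
This is the injective tensor norm of $x$. If $|x|=1$, the squared distance from $x$ to the set of unit product vectors is $2-2\lambda(x)$, because a phase can be absorbed into $w_1$. So $\lambda(x)=1$ exactly when $x$ is a product vector, and $\lambda(x)$ is small when $x$ is almost orthogonal to all of them. For qubits, $d=2$, we put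
\[
E_\infty(x)=-2\log_2\lambda(x).
\]

The natural scale for $\lambda(x)^2$ is $d^{-k}$: the standard basis of $(\mathbb C^d)^{\otimes k}$ consists of $d^k$ product vectors, and some coordinate of a unit vector has squared modulus at least $d^{-k}$. We therefore work with
\[
\Lambda(x)=d^k\lambda(x)^2\in[1,d^k],\qquad\text{so that}\quad E_\infty(x)=k-\log_2\Lambda(x)\quad\text{for } d=2 .
\]
A short averaging argument, Lemma~\ref{lem:trivial} below, improves $\Lambda\ge1$ to $\Lambda\ge d$; for qubits this is the known bound $E_\infty(x)\le k-1$. The following question is posed in \cite{source}.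

\begin{quote}
\emph{Is there a constant $C$ such that for every $k$ some unit vector $x\in(\mathbb C^2)^{\otimes k}$ satisfies $E_\infty(x)\ge k-C$?}
\end{quote}

\noindent Equivalently: can $\Lambda(x)$ stay below $2^C$ as $k\to\infty$?

The smallest cases attain the bound $\Lambda=d$. For $k=1$ every unit vector has $\lambda=1$. For $k=2$, $\lambda(x)$ is the largest singular value of the $d\times d$ matrix of coordinates of $x$, and the vector $d^{-1/2}\sum_a e_a\otimes e_a$ has $\lambda^2=1/d$. Tensor products do not continue this pattern: $\lambda(x\otimes y)=\lambda(x)\lambda(y)$, so a product of $k/2$ such pairs of qubits has $E_\infty=k/2$ only. A random vector does much better. For a fixed product vector $v$, the quantity $2^k|\langle x,v\rangle|^2$ is then nearly an exponential variable, the product vectors are described to sufficient accuracy by $e^{O(k\log k)}$ points, and a union bound gives $\Lambda(x)=O(k\log k)$. Between $2$ and $k\log k$ both answers look plausible. If only the basis product vectors were allowed as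 tests, any $x$ whose coordinates all have modulus $2^{-k/2}$ would be perfectly flat, and one might hope that a clever choice of phases keeps the overlap flat up to a constant factor on all product vectors. We show that this is impossible and that random vectors are optimal up to powers of $\log k$. Throughout, $\log$ is the natural logarithm.

\begin{theorem}\label{thm:lower}
For all $d,k\ge2$ and every unit vector $x\in(\mathbb C^d)^{\otimes k}$, the number $\Lambda=\Lambda(x)$ satisfies
\[
dk\le 34000\,\Lambda\log^4(8\Lambda),\qquad\text{and hence}\qquad \Lambda\ge 7\cdot10^{-7}\,\frac{dk}{\log^4(dk)} .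
\]
\end{theorem}

\begin{theorem}\label{thm:upper}
For all $d,k\ge2$ there is a unit vector $x\in(\mathbb C^d)^{\otimes k}$ with $\Lambda(x)\le 12\,dk\log(4k+1)$.
\end{theorem}

\begin{corollary}\label{cor:answer}
For every $k\ge2$,
\[
k-\log_2k-\log_2\log(4k+1)-5\ \le\ \max_{x\in(\mathbb C^2)^{\otimes k},\,|x|=1}E_\infty(x)\ \le\ k-\log_2k+4\log_2\log(2k)+20 .
\]
In particular no constant $C$ as in the question exists, and $\max_{|x|=1} E_\infty(x)=k-\log_2k+O(\log\log k)$ as $k\to\infty$. Moreover, uniformly in $d,k\ge2$,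
\[
\max_{x\in(\mathbb C^d)^{\otimes k},\,|x|=1}\bigl(-2\log_2\lambda(x)\bigr)=k\log_2d-\log_2(dk)+O(\log\log(dk)).
\]
\end{corollary}

The proof for general $d$ is the same as for $d=2$, so we treat all $d$ at once. Section~\ref{sec:setup} turns $\Lambda$ into the maximum of a function $Q$ of mean one and recalls how to integrate polynomials on spheres. Section~\ref{sec:idea} shows the mechanism in two cases computed by hand. Sections~\ref{sec:identity}--\ref{sec:proof} prove Theorem~\ref{thm:lower}, and Section~\ref{sec:random} proves Theorem~\ref{thm:upper} and Corollary~\ref{cor:answer}.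

\section{The overlap function and the Fischer norm}\label{sec:setup}

Fix a unit vector $x\in(\mathbb C^d)^{\otimes k}$ and write $\Lambda=\Lambda(x)$, $[n]=\{1,\dots,n\}$. Let $S(\mathbb C^d)$ be the unit sphere and let $\Omega=S(\mathbb C^d)^k$, with the product of the uniform probability measures; an integral without a domain is taken over $\Omega$ with this measure. We call the $k$ factors \emph{sites}. For $w=(w_1,\dots,w_k)$ with $w_i=(w_{i,1},\dots,w_{i,d})$, a set $S\subset[k]$ and a multi-index $I\in[d]^S$, put $w_I=\prod_{i\in S}w_{i,I_i}$. Define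
\[
F(w)=\langle x,w_1\otimes\dots\otimes w_k\rangle=\sum_{I\in[d]^k}f_Iw_I,\qquad Q=d^k|F|^2 ,
\]
where $f_I$ is the complex conjugate of the coordinate $x_I$, so $x=\sum_I\bar f_Ie_I$ and $\sum_I|f_I|^2=1$. Then $F$ is a holomorphic polynomial, linear in each $w_i$, and $\Lambda=\max_\Omega Q$.

All integrals that we need have the form $\int|H|^2$ with $H$ a polynomial, homogeneous at each site, and they have an algebraic expression. Let $\mathcal P_D$ be the space of homogeneous polynomials of degree $D$ in $z_1,\dots,z_d$. The \emph{Fischer inner product} is defined on monomials by $\langle z^\alpha,z^\beta\rangle=\delta_{\alpha\beta}\,\alpha!$, where $\alpha!=\alpha_1!\cdots\alpha_d!$; its norm is written $\|\cdot\|$. The adjoint of multiplication by $z_a$ is $\partial_a=\partial/\partial z_a$: both $\langle z_az^\alpha,z^\beta\rangle$ and $\langle z^\alpha,\partial_az^\beta\rangle$ equal $\beta!$ if $z^\beta=z_az^\alpha$ and vanish otherwise. The same definition is used for polynomials in the $dk$ variables $w_{i,a}$. We write $\mathcal H_D=\mathcal P_D^{\otimes k}$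 for the polynomials that are homogeneous of degree $D$ in each $w_i$; thus $F\in\mathcal H_1$, and $\mathcal H_0$ consists of the constants.

\begin{lemma}\label{lem:fischer}
If $H$ is homogeneous of degree $D_i$ in $w_i$ for each $i\in[k]$, then
\begin{equation}\label{eq:fischer}
\int|H|^2=\|H\|^2\prod_{i=1}^k\frac{(d-1)!}{(D_i+d-1)!},
\end{equation}
and the same relation holds between $\int\overline{H}H'$ and $\langle H,H'\rangle$ if $H'$ has the same degrees.
\end{lemma}

\begin{proof}
Both sides are sesquilinear and factor over the sites on monomials, so it suffices to take $k=1$ and two monomials of degree $D$. Let $g$ be a Gaussian vector with density $\pi^{-d}e^{-|z|^2}$ on $\mathbb C^d$. Its coordinates are independent and rotation invariant, and $|g_a|^2$ is exponential with $\mathbb E|g_a|^{2n}=n!$, so $\mathbb E\,\overline{g^\alpha}g^\beta=\delta_{\alpha\beta}\,\alpha!$. On the other hand $g/|g|$ is uniform on the sphere and independent of $|g|^2$, which has density $t^{d-1}e^{-t}/(d-1)!$ and $D$-th moment $(D+d-1)!/(d-1)!$.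 Hence $\delta_{\alpha\beta}\,\alpha!=\frac{(D+d-1)!}{(d-1)!}\int_{S(\mathbb C^d)}\overline{z^\alpha}z^\beta$.
\end{proof}

Raising the degree at one site from $D$ to $D+1$ thus divides the constant in \eqref{eq:fischer} by $D+d$. Since $\|F\|^2=\sum|f_I|^2=1$, we get $\int|F|^2=d^{-k}$, that is, $\int Q=1$.

\begin{lemma}\label{lem:trivial}
$\Lambda\ge d$.
\end{lemma}

\begin{proof}
Write $F(w)=\sum_av_aw_{k,a}$, where $v_a=\sum_Jf_{J,a}w_J$ depends on $w_1,\dots,w_{k-1}$. By \eqref{eq:fischer} the mean of $|v|^2$ is $d^{-(k-1)}$, so $|v|^2\ge d^{-(k-1)}$ for some $w_1,\dots,w_{k-1}$. With $w_k=\bar v/|v|$ we get $F(w)=|v|$ and $Q(w)\ge d$.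
\end{proof}

This argument gains a factor $d$ from one site and cannot simply be repeated: once $w_k$ has been aligned it depends on the other $w_i$, and the mean computed above is no longer available.

\section{Moment ratios: two cases by hand}\label{sec:idea}

To bound the maximum of $Q$ from below we use moments. Let $\rho_p=\int Q^{p+1}\big/\int Q^p$ for $p\ge0$. Then $\rho_0=1$, and $\rho_p\le\Lambda$ because $Q\le\Lambda$. The Cauchy--Schwarz inequality gives $\rho_p\ge\rho_{p-1}$, which holds for any nonnegative function and is an equality for a constant one. For an exponential variable the moments are $p!$ and the ratios are $p+1$. If we can show that for our $Q$ the ratios increase by at least a fixed $\kappa>0$ during the first $P$ steps, then $\Lambda\ge\kappa P$. Two computations show where such a gain comes from.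

\begin{example}[one site]\label{ex:one}
Let $k=1$ and $x=e_1$, so $F=z_1$, $Q=d|z_1|^2$ and $\Lambda=d$. Put $G=z_1^p$ and $G'=z_1^{p-1}$ with $p\ge1$. By \eqref{eq:fischer}, $\rho_p=\frac d{p+d}\|z_1G\|^2/\|G\|^2$. The commutation relation $\partial_1z_1=1+z_1\partial_1$ gives
\[
\|z_1G\|^2=\langle G,\partial_1z_1G\rangle=\|G\|^2+\|\partial_1G\|^2 ,
\]
which here reads $(p+1)!=p!+p\cdot p!$. The last term remembers the previous ratio: since $\|G\|^2=\langle z_1G',G\rangle=\langle G',\partial_1G\rangle$, Cauchy--Schwarz gives $\|\partial_1G\|^2/\|G\|^2\ge\|G\|^2/\|G'\|^2=\frac{p+d-1}d\rho_{p-1}$, here with equality. Therefore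
\[
\rho_p=\frac{p+d-1}{p+d}\,\rho_{p-1}+\frac d{p+d},\qquad \rho_p=\frac{d(p+1)}{p+d},\qquad \rho_p-\rho_{p-1}=\frac{d(d-1)}{(p+d)(p+d-1)} .
\]
The gain is close to $1$ while $p$ is small compared with $d$.
\end{example}

The gain comes from the commutator, but part of the commutator term is spent on repairing the factor $\frac{p+d-1}{p+d}$. With $k$ sites this factor is raised to the power $k$ and is exponentially small in the range $p+d\ll k$ that matters for qubits, so the bookkeeping has to be exact. The next example shows that with many sites a gain is nevertheless forced on every $x$, at least at the first step.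

\begin{example}[the second moment]\label{ex:second}
For every unit $x$,
\[
\rho_1=\int Q^2\ \ge\ 2-\Bigl(\frac{2\sqrt d}{d+1}\Bigr)^k ,
\]
and the right side tends to $2$, the value for an exponential variable, as $k\to\infty$. Indeed, $\langle z_cz_e,z_az_b\rangle=\delta_{ac}\delta_{be}+\delta_{ae}\delta_{bc}$. Expand $\|F^2\|^2$ and let $S$ be the set of sites where the second term is chosen. This gives $\|F^2\|^2=\sum_{S\subset[k]}\operatorname{tr}(\Gamma_S^2)$, where $\Gamma_S=f^S(f^S)^*$ and $f^S$ is the array $(f_I)$ viewed as a matrix with rows indexed by $[d]^S$ and columns by $[d]^{S^c}$. The matrix $\Gamma_S$ is positive semidefinite with trace $1$ and rank at most $\min(d^{|S|},d^{k-|S|})$, so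
\[
\operatorname{tr}(\Gamma_S^2)\ge\max\bigl(d^{-|S|},d^{-(k-|S|)}\bigr)\ge d^{-|S|}+d^{-(k-|S|)}-d^{-k/2},
\]
since the minimum of two positive numbers is at most their geometric mean. The sum over $S$ is at least $2(1+1/d)^k-2^kd^{-k/2}$, and $\int Q^2=\bigl(\frac d{d+1}\bigr)^k\|F^2\|^2$ by \eqref{eq:fischer}.
\end{example}

For higher moments we have no such rank argument. The proof below keeps the commutator and the Cauchy--Schwarz step of Example~\ref{ex:one} and obtains the gain from a different source. The ratio splits exactly into a part that dominates the previous ratio and a nonnegative remainder. The same splitting describes the averages of a \emph{noisy} version of $Q$, and noise destroys the first part. If the noisy function still has a large average, the remainder cannot be small.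

\section{Noise and a generating function identity}\label{sec:identity}

\subsection*{The noise operator}
For $S\subset[k]$ and a function $h$ on $\Omega$, let $A_Sh$ be the average of $h$ over the variables $w_i$, $i\in S$. For $\theta\in[0,1]$ let
\[
T_\theta h=\sum_{S\subset[k]}\theta^{|S|}(1-\theta)^{k-|S|}A_Sh .
\]
Thus $T_\theta h(w)$ is the expectation of $h$ after each $w_i$ is independently replaced, with probability $\theta$, by a fresh uniform vector. In particular $T_0Q=Q$ and $T_1Q=1$.

\begin{lemma}\label{lem:noise}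
For $S\subset[k]$ and $K\in[d]^S$ let $F_{S,K}=\sum_{J\in[d]^{S^c}}f_{J,K}w_J$. Then
\begin{equation}\label{eq:AS}
A_SQ=d^{\,k-|S|}\sum_{K\in[d]^S}|F_{S,K}|^2 .
\end{equation}
Moreover $\theta^k\le T_\theta Q\le\Lambda$ and $\int T_\theta Q=1$, and for every integer $B\ge1$ there are finitely many $H_l\in\mathcal H_B$ with $(T_\theta Q)^B=\sum_l|H_l|^2$ on $\Omega$.
\end{lemma}

\begin{proof}
We have $F=\sum_KF_{S,K}w_K$, and by Lemma~\ref{lem:fischer} the average of $\overline{w_K}w_{K'}$ over the sites in $S$ is $d^{-|S|}\delta_{KK'}$; this gives \eqref{eq:AS}. Averaging preserves the bounds $0\le Q\le\Lambda$ and the mean, and the term $S=[k]$ of $T_\theta Q$ equals $\theta^k$. On $\Omega$ we have $\sum_{L\in[d]^S}|w_L|^2=\prod_{i\in S}|w_i|^2=1$, so $|F_{S,K}|^2=\sum_L|F_{S,K}w_L|^2$ with $F_{S,K}w_L\in\mathcal H_1$. Hence $T_\theta Q=\sum_n|h_n|^2$ with $h_n\in\mathcal H_1$, and the $B$-th power is the sum of $|h_{n_1}\cdots h_{n_B}|^2$.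
\end{proof}

\subsection*{One site}
To treat the commutation relations $\partial_bz_a=\delta_{ab}+z_a\partial_b$ for all $a,b$ at once, we assemble them into an operator. Fix $D\ge1$. On $\mathbb C^d\otimes\mathcal P_D$ let
\[
X=\sum_{a,b}e_ae_b^*\otimes\partial_bz_a,\qquad\text{so that}\qquad \langle e_a\otimes g,X(e_b\otimes h)\rangle=\langle z_bg,z_ah\rangle ,
\]
where $e_ae_b^*$ is the matrix unit and $\partial_bz_a$ means multiplication by $z_a$ followed by $\partial_b$. For $c\in\mathbb C^d$ this gives $\langle c\otimes g,X(c\otimes g)\rangle=\|(\sum_a\bar c_az_a)\,g\|^2$: the operator $X$ measures the effect of multiplying by a linear form. The useful fact is that $X$ has only two eigenvalues.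

\begin{lemma}\label{lem:onesite}
Define $\beta:\mathbb C^d\otimes\mathcal P_D\to\mathcal P_{D-1}$ by $\beta(e_b\otimes g)=\partial_bg$. Then $\Phi=\beta^*\beta/(D+d-1)$ is an orthogonal projection and $X=\mathrm{Id}+(D+d-1)\Phi$. Thus $X$ equals $D+d$ on the range of $\Phi$ and $1$ on its kernel.
\end{lemma}

\begin{proof}
From $\langle\partial_bg,h\rangle=\langle g,z_bh\rangle$ we get $\beta^*h=\sum_ae_a\otimes z_ah$. Euler's identity $\sum_az_a\partial_ah=(D-1)h$ for $h\in\mathcal P_{D-1}$ gives $\beta\beta^*h=\sum_a\partial_a(z_ah)=(D+d-1)h$. Hence $(\beta^*\beta)^2=(D+d-1)\beta^*\beta$, and the self-adjoint operator $\Phi$ satisfies $\Phi^2=\Phi$. Finally $\beta^*\beta=\sum_{a,b}e_ae_b^*\otimes z_a\partial_b$, and the commutation relation gives $X=\mathrm{Id}+\beta^*\beta$.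
\end{proof}

Writing $X=(D+d)\Phi+(\mathrm{Id}-\Phi)$ rather than $X=\beta^*\beta+\mathrm{Id}$ is the exact bookkeeping asked for after Example~\ref{ex:one}: the part $\Phi$ of the commutator term raises $D+d-1$ to $D+d$, and only $\mathrm{Id}-\Phi$ counts as gain.

\subsection*{All sites}
It is convenient to measure the noise by
\[
\zeta=\zeta(\theta)=\frac{\theta(d-1)}{d-\theta(d-1)},\qquad\text{so that}\qquad \frac1{1+\zeta}=\frac{d-\theta(d-1)}d,\qquad \frac\zeta{1+\zeta}=\frac{\theta(d-1)}d .
\]
The map $\theta\mapsto\zeta$ is an increasing bijection from $[0,1]$ onto $[0,d-1]$. For a nonnegative continuous weight $W\not\equiv0$ on $\Omega$ put $\mathbb E_W[h]=\int hW\big/\int W$. Let $F^*=\sum_I\bar f_I\partial_I:\mathcal H_D\to\mathcal H_{D-1}$, with $\partial_I=\prod_i\partial/\partial w_{i,I_i}$, be the Fischer adjoint of multiplication by $F$.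

\begin{proposition}\label{prop:identity}
Let $D\ge1$ and $\gamma=\frac{D+d-1}{d-1}$. Let $(G_l)$ be a finite family in $\mathcal H_D$, not all zero, and $W=\sum_l|G_l|^2$. There are numbers $\nu(0),\dots,\nu(k)\ge0$, independent of $\theta$, such that for all $\theta\in[0,1]$, with $\zeta=\zeta(\theta)$,
\begin{equation}\label{eq:gen}
\mathbb E_W[T_\theta Q]=(1+\zeta)^{-k}\sum_{j=0}^k\nu(j)\,(1+\gamma\zeta)^j ,
\end{equation}
and
\begin{equation}\label{eq:atom}
\nu(0)=\frac{d^k}{(D+d-1)^k}\cdot\frac{\sum_l\|F^*G_l\|^2}{\sum_l\|G_l\|^2}.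
\end{equation}
In particular $\mathbb E_W[Q]=\sum_j\nu(j)$.
\end{proposition}

\begin{proof}
Identify $(\mathbb C^d)^{\otimes k}\otimes\mathcal H_D$ with $\bigotimes_{i=1}^k(\mathbb C^d\otimes\mathcal P_D)$, and let $X_i,\Phi_i$ act as $X,\Phi$ on the $i$-th factor. Put $\psi_l=x\otimes G_l=\sum_I\bar f_Ie_I\otimes G_l$, so $\|\psi_l\|=\|G_l\|$.

\emph{Step 1: the averages $A_SQ$.} For $I,J\in[d]^k$ let $I',J'$ be the restrictions to $S^c$. The matrix element $\langle e_I\otimes G_l,\prod_{i\notin S}X_i(e_J\otimes G_l)\rangle$ vanishes unless $I$ and $J$ agree on $S$, and then it equals $\langle G_l,\partial_{J'}w_{I'}G_l\rangle=\langle w_{J'}G_l,w_{I'}G_l\rangle$. Multiplying by $f_I\bar f_J$ and summing,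
\[
\Bigl\langle\psi_l,\prod_{i\notin S}X_i\,\psi_l\Bigr\rangle=\sum_{K\in[d]^S}\ \sum_{I',J'}\bar f_{J',K}f_{I',K}\langle w_{J'}G_l,w_{I'}G_l\rangle=\sum_{K\in[d]^S}\|F_{S,K}G_l\|^2 .
\]
The polynomial $F_{S,K}G_l$ has degree $D+1$ at the sites outside $S$ and $D$ at the sites in $S$. By \eqref{eq:fischer} and \eqref{eq:AS},
\[
\mathbb E_W[A_SQ]=\frac1{\sum_l\|G_l\|^2}\sum_l\Bigl\langle\psi_l,\prod_{i\notin S}\frac{dX_i}{D+d}\,\psi_l\Bigr\rangle .
\]

\emph{Step 2: the sum over $S$.} Multiply by $\theta^{|S|}(1-\theta)^{k-|S|}$ and sum. The operator becomes $\prod_{i=1}^kY_i$ with $Y_i=\theta+(1-\theta)\frac{dX_i}{D+d}$. By Lemma~\ref{lem:onesite}, $Y_i$ equals $\theta+(1-\theta)d=\frac d{1+\zeta}$ on the range of $\Phi_i$, and on the kernel it equals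
\[
\frac{d+\theta D}{D+d}=\frac d{D+d}\Bigl(1+\frac D{d-1}\cdot\frac\zeta{1+\zeta}\Bigr)=\frac d{1+\zeta}\cdot\frac{1+\gamma\zeta}{D+d},
\]
where we used $\gamma=1+\frac D{d-1}$.

\emph{Step 3: joint eigenspaces.} The projections $\Phi_i$ commute, so the operators $\Pi_U=\prod_{i\in U}(\mathrm{Id}-\Phi_i)\prod_{i\notin U}\Phi_i$, $U\subset[k]$, are mutually orthogonal projections with sum $\mathrm{Id}$. On the range of $\Pi_U$ the operator $\prod_iY_i$ is the scalar $\bigl(\frac d{1+\zeta}\bigr)^k\bigl(\frac{1+\gamma\zeta}{D+d}\bigr)^{|U|}$. This proves \eqref{eq:gen} with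
\[
\nu(j)=\frac{d^k}{(D+d)^j}\sum_{|U|=j}\frac{\sum_l\|\Pi_U\psi_l\|^2}{\sum_l\|G_l\|^2}.
\]
For $j=0$ we have $\Pi_\emptyset=(D+d-1)^{-k}(\beta^{\otimes k})^*\beta^{\otimes k}$ and $\beta^{\otimes k}\psi_l=\sum_I\bar f_I\partial_IG_l=F^*G_l$, so $\|\Pi_\emptyset\psi_l\|^2=(D+d-1)^{-k}\|F^*G_l\|^2$. This is \eqref{eq:atom}. The last assertion is \eqref{eq:gen} with $\theta=0$.
\end{proof}

We regard $\nu$ as a measure on $\{0,\dots,k\}$ and call $\nu(0)$ the \emph{atom} and the rest the \emph{bulk}. In Example~\ref{ex:one}, with $G=z_1^p$ and $D=p$, formula \eqref{eq:atom} gives $\nu(0)=\frac{dp}{p+d-1}=\rho_{p-1}$, and so the bulk $\nu(1)=\rho_p-\rho_{p-1}$ is exactly the gain.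

\begin{remark}[the flat benchmark]\label{rem:flat}
Fix the family $(G_l)$, let $x$ run over an orthonormal basis of $(\mathbb C^d)^{\otimes k}$, and let $\bar\nu$ be the average of the $d^k$ measures $\nu$. The average of the functions $Q$ is the constant $1$. So \eqref{eq:gen} gives, with $y=1+\gamma\zeta$, the polynomial identity $\sum_j\bar\nu(j)y^j=(1+\zeta)^k=(1-\frac1\gamma+\frac y\gamma)^k$, and $\bar\nu$ is the binomial distribution with parameters $k$ and $1/\gamma$. Two lessons follow. First, this measure lives in the bulk when $\gamma\ll k$ and concentrates at $j=0$ when $\gamma\gg k$, which suggests that a gain should be sought only for $\gamma\ll k$, that is, $D+d\ll dk$. Second, the constant function is an average of functions $d^k|F|^2$ and its moment ratios do not grow, so the proof must use that $Q$ comes from a single polynomial $F$. It does so in Lemma~\ref{lem:atom}.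
\end{remark}

\section{The atom and the bulk}\label{sec:two}

Throughout this section $D$, $\gamma$, $(G_l)$, $W$ and $\nu$ are as in Proposition~\ref{prop:identity}.

\begin{lemma}[the atom dominates the previous ratio]\label{lem:atom}
Suppose that $G_l=FG_l'$ with $G_l'\in\mathcal H_{D-1}$, and let $W'=\sum_l|G_l'|^2$. Then $\nu(0)\ge\mathbb E_{W'}[Q]$.
\end{lemma}

\begin{proof}
Since $\langle G_l',F^*G_l\rangle=\langle FG_l',G_l\rangle=\|G_l\|^2$, the Cauchy--Schwarz inequality gives
\[
\Bigl(\sum_l\|G_l\|^2\Bigr)^2\le\sum_l\|F^*G_l\|^2\cdot\sum_l\|G_l'\|^2 .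
\]
By \eqref{eq:atom}, and then by \eqref{eq:fischer} in degrees $D$ and $D-1$,
\[
\nu(0)\ge\frac{d^k}{(D+d-1)^k}\cdot\frac{\sum_l\|G_l\|^2}{\sum_l\|G_l'\|^2}=\frac{d^k}{(D+d-1)^k}\cdot(D+d-1)^k\,\frac{\int|F|^2W'}{\int W'}=\mathbb E_{W'}[Q].\qedhere
\]
\end{proof}

We now want the bulk to have mass at least a constant. In \eqref{eq:gen} the atom is at most $\Lambda$ and is damped by $(1+\zeta)^{-k}$, so it becomes negligible when $k\zeta$ is a multiple of $\log\Lambda$. If $\mathbb E_W[T_\theta Q]\ge\frac12$, the bulk must then carry this average. The difficulty is that \eqref{eq:gen} amplifies $\nu(j)$ by $(1+\gamma\zeta)^j$, so a tiny mass at a large $j$ could do the job. Such a mass would be amplified even more by stronger noise, and there the bound $T_{\theta'}Q\le\Lambda$ sets a limit. H\"older's inequality with exponent $s$ compares the two noise levels at the cost of a factor $\Lambda^{1/s}$, which is bounded for $s\approx\log\Lambda$, and of a second-order error of size $\exp(O(s\gamma\zeta^2k))$, which is bounded when $\gamma\log^3\Lambda\lesssim k$.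

\begin{lemma}[the bulk has mass]\label{lem:bulk}
Let $\ell=\log(8\Lambda)$ and suppose that $\gamma\le\dfrac k{8\ell^3}$. Then $\zeta=2\ell/k$ lies in $(0,1]$; let $\theta\in(0,1]$ be the noise level with $\zeta(\theta)=\zeta$. If $\mathbb E_W[T_\theta Q]\ge\frac12$, then $a:=\sum_{j\ge1}\nu(j)\ge\frac1{400}$.
\end{lemma}

\begin{proof}
Since $\Lambda\ge1$ we have $\ell\ge\log8>2$. Put $s=\ell$, $\eta=\gamma\zeta$ and $y=1+\eta$. The hypothesis gives $\eta\le\frac k{8\ell^3}\cdot\frac{2\ell}k=\frac1{4\ell^2}$, so $s\eta\le\frac1{4\ell}\le\frac18$; and $\zeta\le\eta\le1\le d-1$ because $\gamma\ge1$, so $\theta$ exists.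

\emph{The stronger noise.} Define $\zeta'$ by $1+\gamma\zeta'=y^s$. From $y^s\le e^{s\eta}$ and $e^t-1\le t+t^2$ for $0\le t\le1$ we get $y^s-1\le s\eta+s^2\eta^2\le1$, hence
\[
0\le\zeta'\le1\le d-1\qquad\text{and}\qquad \zeta'\le\frac{s\eta+s^2\eta^2}\gamma=s\zeta+s^2\gamma\zeta^2 .
\]
So $\zeta'=\zeta(\theta')$ for some $\theta'\in[0,1]$, and \eqref{eq:gen} together with $T_{\theta'}Q\le\Lambda$ yields $\sum_j\nu(j)y^{sj}\le\Lambda(1+\zeta')^k$.

\emph{H\"older's inequality.} Write $\nu(j)y^j=\nu(j)^{1-1/s}\cdot(\nu(j)y^{sj})^{1/s}$ for $j\ge1$, and use $\nu(0)\le\mathbb E_W[Q]\le\Lambda$. Then \eqref{eq:gen} gives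
\[
\frac12\le\mathbb E_W[T_\theta Q]\le\frac\Lambda{(1+\zeta)^k}+a^{1-1/s}\,\Lambda^{1/s}\left[\frac{(1+\zeta')^{1/s}}{1+\zeta}\right]^k .
\]

\emph{The three factors.} We use $t-t^2/2\le\log(1+t)\le t$ for $t\ge0$. As $\zeta\le1$, we have $\log(1+\zeta)\ge\zeta/2$, so $(1+\zeta)^{-k}\le e^{-k\zeta/2}=e^{-\ell}=\frac1{8\Lambda}$ and the first term is at most $\frac18$. Next, $\Lambda^{1/s}\le e$ because $\log\Lambda\le\ell=s$. In the bracket the first-order terms cancel:
\[
\frac1s\log(1+\zeta')-\log(1+\zeta)\le\bigl(\zeta+s\gamma\zeta^2\bigr)-\Bigl(\zeta-\frac{\zeta^2}2\Bigr)\le2s\gamma\zeta^2 ,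
\]
and $k\cdot2s\gamma\zeta^2=8\ell^3\gamma/k\le1$, so the $k$-th power of the bracket is at most $e$.

Altogether $\frac38\le e^2a^{1-1/s}$. Since $\frac3{8e^2}<1$ and $\frac s{s-1}\le2$, we obtain $a\ge\bigl(\frac3{8e^2}\bigr)^2>0.0507^2>\frac1{400}$.
\end{proof}

It remains to secure the hypothesis $\mathbb E_W[T_\theta Q]\ge\frac12$. For the plain weights $W=Q^p$ it holds when $p=1$, because $\int Q\,A_SQ=\int(A_SQ)^2\ge1=\int Q$. For larger $p$ this argument does not apply, and the weight $Q^p$ might sit where $T_\theta Q$ is small. We therefore change the weight: we multiply it by a high power of $T_\theta Q$ itself, which pushes it toward the points where $T_\theta Q$ is large. By Lemma~\ref{lem:noise} the new weight is still a sum of squared moduli of polynomials, so Proposition~\ref{prop:identity} applies; the price is a higher degree.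

\begin{lemma}\label{lem:weight}
Let $\theta\in(0,1]$, $\widetilde Q=T_\theta Q$, let $B\ge1$ and $p\ge0$ be integers, and $W_p=Q^p\widetilde Q^B$. Then
\[
\mathbb E_{W_p}[\widetilde Q]\ge\Bigl(\Lambda^{-p}\int W_p\Bigr)^{1/B}.
\]
\end{lemma}

\begin{proof}
Let $\phi(b)=\int Q^p\widetilde Q^b$ for integers $b\ge0$; it is positive because $\widetilde Q\ge\theta^k>0$ and $Q\not\equiv0$. By Cauchy--Schwarz $\phi(b)^2\le\phi(b-1)\phi(b+1)$, so the ratios $\phi(b+1)/\phi(b)$ are nondecreasing, and
\[
\frac{\phi(B)}{\phi(0)}=\prod_{b=0}^{B-1}\frac{\phi(b+1)}{\phi(b)}\le\Bigl(\frac{\phi(B+1)}{\phi(B)}\Bigr)^B=\mathbb E_{W_p}[\widetilde Q]^B .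
\]
Finally $\phi(B)=\int W_p$ and $\phi(0)\le\Lambda^p$.
\end{proof}

\section{Proof of Theorem~\ref{thm:lower}}\label{sec:proof}

Let $\kappa=\frac1{400}$ and $\ell=\log(8\Lambda)$. With a gain of $\kappa$ per step, the ratios exceed $\Lambda$ after about $\Lambda/\kappa$ steps. Once the ratios are at least $\kappa$, the bound of Lemma~\ref{lem:weight} is at least $(\kappa/\Lambda)^{p/B}$, and we want this to be at least $\frac12$. This dictates
\[
P=\lceil400\Lambda\rceil,\qquad B=\lceil P\log_2(400\Lambda)\rceil .
\]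
If the degrees up to $B+P$ all satisfied the hypothesis of Lemma~\ref{lem:bulk}, the ratios would exceed their upper bound. So the hypothesis fails, and this is the theorem.

\begin{proposition}\label{prop:degree}
$\displaystyle\frac{B+P+d-1}{d-1}>\frac k{8\ell^3}$.
\end{proposition}

\begin{proof}
Suppose not. Then for $0\le p\le P$ the degree $D=B+p$ has $\gamma=\frac{D+d-1}{d-1}\le\frac k{8\ell^3}$. Let $\theta$ be the noise level of Lemma~\ref{lem:bulk}, which is defined by $\zeta(\theta)=2\ell/k$ and does not depend on $p$. Let $\widetilde Q=T_\theta Q$ and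
\[
W_p=Q^p\widetilde Q^B,\qquad M_p=\int W_p>0,\qquad r_p=\mathbb E_{W_p}[Q]=\frac{M_{p+1}}{M_p}\le\Lambda .
\]
With $H_l\in\mathcal H_B$ from Lemma~\ref{lem:noise}, $W_p=\sum_l|G_l|^2$ for $G_l=d^{kp/2}F^pH_l\in\mathcal H_{B+p}$. Let $\nu_p$ be the measure given by Proposition~\ref{prop:identity} and $a_p=\sum_{j\ge1}\nu_p(j)$, so that $r_p=\nu_p(0)+a_p$. For $p\ge1$ we have $G_l=FG_l'$ with $\sum_l|G_l'|^2=d^kW_{p-1}$, and Lemma~\ref{lem:atom} gives $\nu_p(0)\ge r_{p-1}$. Thus
\begin{equation}\label{eq:step}
r_0\ge a_0,\qquad r_p\ge r_{p-1}+a_p\quad(1\le p\le P).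
\end{equation}

We prove $r_p\ge(p+1)\kappa$ for $0\le p\le P$ by induction. Let $p\le P$ and assume the claim for all smaller indices, so that $r_i\ge\kappa$ for $i<p$. By Jensen's inequality $M_0=\int\widetilde Q^B\ge(\int\widetilde Q)^B=1$, hence $M_p=M_0\prod_{i<p}r_i\ge\kappa^p$. Lemma~\ref{lem:weight} and the choice of $B$ give
\[
\mathbb E_{W_p}[\widetilde Q]\ge(400\Lambda)^{-p/B}\ge2^{-P\log_2(400\Lambda)/B}\ge\tfrac12 .
\]
By Lemma~\ref{lem:bulk}, $a_p\ge\kappa$, and \eqref{eq:step} yields $r_p\ge(p+1)\kappa$. For $p=P$ we get $r_P\ge(P+1)/400>\Lambda$, which contradicts $r_P\le\Lambda$.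
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Since $\Lambda\ge1$, we have $P\le401\Lambda$ and
\[
B+P\le P\log_2(400\Lambda)+1+P\le P\log_2(1600\Lambda).
\]
From $\ell\ge\log8$ we get $\log200\le2.55\,\ell$, so $\log_2(1600\Lambda)=(\ell+\log200)/\log2\le5.2\,\ell$, and $B+P\le2100\,\Lambda\ell$. Lemma~\ref{lem:trivial} gives $d-1\le\Lambda\le\Lambda\ell$; this is what lets the bound grow with $d$. By Proposition~\ref{prop:degree},
\[
k(d-1)<8\ell^3(B+P+d-1)\le8\cdot2101\,\Lambda\ell^4\le17000\,\Lambda\ell^4 ,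
\]
and $d\le2(d-1)$ gives $dk\le34000\,\Lambda\log^4(8\Lambda)$.

For the second bound note that $dk\ge4$. If $\Lambda\ge dk$, the bound holds because $\log(dk)>1$. Otherwise $\log(8\Lambda)\le\log8+\log(dk)\le2.5\log(dk)$, since $\log8=1.5\log4$. As $34000\cdot2.5^4<1.33\cdot10^6$ and $1/(1.33\cdot10^6)>7\cdot10^{-7}$, the bound follows.
\end{proof}

Of the four logarithms, three come from the condition on $\gamma$ in Lemma~\ref{lem:bulk} (one from $s$ and two from $\zeta^2$) and one from the exponent $B$ of the weight.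

\section{Random vectors and the maximum of $E_\infty$}\label{sec:random}

Theorem~\ref{thm:upper} follows from a standard net argument, for which we recall two facts.

\emph{Tail of one overlap.} Let $x$ be uniform on the unit sphere of $\mathbb C^N$, let $v$ be a unit vector and $0\le t<1$. Then
\[
\mathbb P\bigl(|\langle x,v\rangle|^2\ge t\bigr)=(1-t)^{N-1}\le e^{-t(N-1)} .
\]
Indeed, by unitary invariance and the Gaussian representation in the proof of Lemma~\ref{lem:fischer}, $|\langle x,v\rangle|^2$ has the law of $\xi_1/(\xi_1+\sigma)$ with $\sigma=\xi_2+\dots+\xi_N$ and $\xi_n$ independent exponential variables. The event is $\xi_1\ge\frac t{1-t}\sigma$, and its probability is $\mathbb E\,e^{-t\sigma/(1-t)}=(1+\frac t{1-t})^{-(N-1)}$.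

\emph{Nets.} For $\varepsilon>0$ there is a set $\mathcal N\subset S(\mathbb C^d)$ with $|\mathcal N|\le(1+2/\varepsilon)^{2d}$ such that every point of the sphere is within $\varepsilon$ of $\mathcal N$. Take a maximal subset whose points are at mutual distance greater than $\varepsilon$; the balls of radius $\varepsilon/2$ around them are disjoint and lie in the ball of radius $1+\varepsilon/2$ of $\mathbb R^{2d}$, and we compare volumes.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $N=d^k\ge4$ and take $\mathcal N$ with $\varepsilon=\frac1{2k}$, so $|\mathcal N|\le(4k+1)^{2d}$. Let $x$ be a unit vector, let $w_1,\dots,w_k$ attain $\lambda(x)$, and choose $v_i\in\mathcal N$ with $|w_i-v_i|\le\frac1{2k}$. Replacing the factors one at a time,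
\[
w_1\otimes\dots\otimes w_k-v_1\otimes\dots\otimes v_k=\sum_{i=1}^kv_1\otimes\dots\otimes v_{i-1}\otimes(w_i-v_i)\otimes w_{i+1}\otimes\dots\otimes w_k .
\]
Each term is a product vector of norm at most $\frac1{2k}$, so its overlap with $x$ is at most $\frac1{2k}\lambda(x)$. Hence $|\langle x,v_1\otimes\dots\otimes v_k\rangle|\ge\lambda(x)/2$, and
\[
\lambda(x)\le2\max_{v\in\mathcal N^k}|\langle x,v_1\otimes\dots\otimes v_k\rangle| .
\]
Let $t=\bigl(2dk\log(4k+1)+1\bigr)/(N-1)$. If $t\ge1$, every unit $x$ has $\lambda(x)^2\le1\le4t$. If $t<1$, then for uniform $x$ the probability that some point of $\mathcal N^k$ has squared overlap at least $t$ is at most $(4k+1)^{2dk}e^{-t(N-1)}=e^{-1}<1$, so some $x$ has $\lambda(x)^2\le4t$. In both cases there is a unit $x$ with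
\[
\Lambda(x)\le\frac{4N}{N-1}\bigl(2dk\log(4k+1)+1\bigr)\le\frac{16}3\bigl(2dk\log(4k+1)+1\bigr)\le12\,dk\log(4k+1).
\]
The last inequality is equivalent to $dk\log(4k+1)\ge4$, which holds since $dk\ge4$ and $\log9>1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
We have $-2\log_2\lambda(x)=k\log_2d-\log_2\Lambda(x)$. Since $\log_2\bigl(10^7/7\bigr)<20.5$, Theorems~\ref{thm:lower} and~\ref{thm:upper} give
\[
-\log_2\bigl(12\log(4k+1)\bigr)\le\max_{|x|=1}\bigl(-2\log_2\lambda(x)\bigr)-k\log_2d+\log_2(dk)\le4\log_2\log(dk)+20.5 .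
\]
For $d=2$ we have $\log_2(2k)=1+\log_2k$, so the constant in the upper bound becomes $19.5\le20$ and that in the lower bound becomes $\log_224<5$. This is the two-sided estimate, and the asymptotic formula for qubits follows. The estimate shows that $k-E_\infty(x)\ge\log_2k-4\log_2\log(2k)-20$ for all unit $x$, and the right side tends to infinity; so no constant $C$ works for every $k$. For general $d$, we have $4k+1\le4k^2\le(dk)^2$, so $\log(4k+1)\le2\log(dk)$; and $\log\log(dk)\ge\log\log4>0$, so the additive constants are absorbed in $O(\log\log(dk))$ uniformly in $d,k\ge2$.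
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Quantum Entanglement In High Dimensions},
\texttt{http://math.univ-lyon1.fr/\textasciitilde aubrun/recherche/metabief.pdf}.

\end{thebibliography}
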